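\title{The free spectrum of the six-element Brandt monoid}


\begin{abstract}
Let $f_n(B_2^1)$ be the cardinality of the $n$-generated free algebra in the variety of inverse monoids generated by the six-element Brandt monoid $B_2^1$. We prove that $\log f_n(B_2^1)=\Theta(n^2\log n)$. The same holds when $B_2^1$ is regarded as a monoid or as a semigroup, and when it is replaced by any Brandt monoid $B_k^1$ with $k\ge 2$. For the lower bound, about $n/2$ permutations of about $n/2$ letters are stored independently in one word. For the upper bound, a word is read as a walk in an integer grid, and what $B_2^1$ sees of the walk is compressed into about $n^2$ parities and two integer vectors per letter, with entries of absolute value at most $n$.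
\end{abstract}

\section{The question and the answer}

The \emph{free spectrum} of a finite algebra $A$ is the sequence $f_n(A)$ of cardinalities of the $n$-generated free algebras in the variety $\mathcal V(A)$ generated by $A$. The $n$-generated free algebra of $\mathcal V(A)$ is isomorphic to the algebra of $n$-ary term operations of $A$: two terms represent the same element exactly when $A$ satisfies the corresponding identity. So $f_n(A)$ counts the $n$-ary term operations of $A$, and $\log_2 f_n(A)$ is, up to rounding, the number of bits needed to name one of them.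

We study this for the Brandt monoid
\[
B_2^1=\{e_{00},e_{01},e_{10},e_{11},\mathbf 0,\mathbf 1\}.
\]
Here the $e_{pq}$, with $p,q\in\{0,1\}$, are the $2\times2$ matrix units, so that $e_{pq}e_{qr}=e_{pr}$ and $e_{pq}e_{rs}=\mathbf 0$ for $q\ne r$. The element $\mathbf 0$ is a zero and $\mathbf 1$ is an adjoined identity. We index rows and columns by $0,1$ because these indices will be used as integers, and print the zero and the identity in bold to keep them apart from the indices. With $a=e_{01}$ and $b=e_{10}$, the semigroup $B_2=B_2^1\setminus\{\mathbf 1\}$ is $\{a,b,ab,ba,\mathbf 0\}$, where $a^2=b^2=\mathbf 0$, $aba=a$, $bab=b$.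

An inverse monoid is a monoid in which every $s$ has a unique inverse $s^{-1}$, that is, a unique element with $ss^{-1}s=s$ and $s^{-1}ss^{-1}=s^{-1}$. In $B_2^1$ we have $e_{pq}^{-1}=e_{qp}$, $\mathbf 0^{-1}=\mathbf 0$, $\mathbf 1^{-1}=\mathbf 1$. We regard $B_2^1$ as an inverse monoid in the signature $(\cdot,{}^{-1},1)$, and $f_n(B_2^1)$ refers to this signature. In every inverse monoid $(uv)^{-1}=v^{-1}u^{-1}$, $(u^{-1})^{-1}=u$ and $1^{-1}=1$. Hence every term is equivalent to a possibly empty word in letters $x$ and formal inverses $x^{-1}$, and $f_n(B_2^1)$ counts the operations on $B_2^1$ induced by such words over $n$ letters.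

\medskip
\noindent\textbf{One letter.} A nonempty word in $x^{\pm1}$ fixes each idempotent. Its value at $e_{01}$ determines its value at $e_{10}$, by the automorphism of $B_2^1$ that interchanges the indices $0$ and $1$. So its operation is determined by its value at $e_{01}$, which is one of the five elements other than $\mathbf 1$. All five occur: $x,\,x^{-1},\,xx^{-1},\,x^{-1}x,\,x^2$ take the values $e_{01},e_{10},e_{00},e_{11},\mathbf 0$. With the empty word, $f_1(B_2^1)=6$.

\medskip
\noindent\textbf{Many letters.} It is known that $c\,n^2\le\log f_n(B_2^1)\le C\,n^3$ for some constants $c,C>0$ and all large $n$. The exact asymptotic behavior is asked for, as an open problem, in \cite{source}. There are two natural guesses. On the one hand, we shall see that the occurrences of each letter in a word impose linear conditions, in at most $n$ unknowns with values in $\{-1,0,1\}$, on the assignments at which the value of the word is not zero. To describe the word one may record, for each letter, a basis of the span of the solutions. This costs of order $n^3$ bits in total. On the other hand, $B_2^1$ can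 tell in which order two letters occur, since $e_{01}e_{10}=e_{00}$ and $e_{10}e_{01}=e_{11}$. A permutation of $n$ letters carries about $n\log n$ bits, and a number of permutations proportional to $n$, stored independently in one word, would give of order $n^2\log n$ bits. The second guess is correct.

Let $f_n^{\rm inv}=f_n(B_2^1)$, and let $f_n^{\rm mon}$ and $f_n^{\rm sg}$ be the free spectra of $B_2^1$ in the signatures $(\cdot,1)$ and $(\cdot)$. They count the operations induced by words without inverses (\emph{positive} words), and by nonempty positive words, respectively. Therefore $f_n^{\rm sg}\le f_n^{\rm mon}\le f_n^{\rm inv}$.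

\begin{theorem}\label{thm:main}
For every $n\ge1$, with $m=\lceil n/2\rceil$,
\[
(m!)^m\le f_n^{\rm sg}\le f_n^{\rm mon}\le f_n^{\rm inv}\le 2^{n^2+2n}(n+1)^{2n^2+n},
\qquad
f_n^{\rm mon}\le 2^{n^2+2n}(2n+1)^{n^2}.
\]
Consequently $\log f_n=\Theta(n^2\log n)$ in all three signatures; in particular $\log f_n(B_2^1)=\Theta(n^2\log n)$. More precisely, $\log f_n/(n^2\log n)$ has $\liminf\ge\frac14$ in all three signatures, $\limsup\le2$ for inverse monoids, and $\limsup\le1$ for monoids and semigroups.
\end{theorem}

We do not determine the leading constant. For $k\ge2$ let $B_k^1$ consist of the $k\times k$ matrix units $e_{ij}$, a zero $\mathbf 0$ and an adjoined identity $\mathbf 1$, with $e_{ij}^{-1}=e_{ji}$, $\mathbf 0^{-1}=\mathbf 0$ and $\mathbf 1^{-1}=\mathbf 1$.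

\begin{theorem}\label{thm:Bk}
For every $k\ge2$, the Brandt monoid $B_k^1$ satisfies the same identities as $B_2^1$ in each of the three signatures. Hence Theorem~\ref{thm:main} also holds for $B_k^1$.
\end{theorem}

Section~\ref{sec:lower} proves the lower bound. Section~\ref{sec:walks} translates words into walks and isolates the sets that must be encoded. Section~\ref{sec:idea} explains the compression on a three-letter example and defines the code. Section~\ref{sec:code} proves that the code determines the operation, and Section~\ref{sec:count} counts codes. Section~\ref{sec:Bk} proves Theorem~\ref{thm:Bk}.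

\section{Lower bound: storing many permutations}\label{sec:lower}

\noindent\textbf{The smallest case.} Take letters $a,b,z$ and the four words $ab\,z\,ab$, $ab\,z\,ba$, $ba\,z\,ab$, $ba\,z\,ba$. Put $a\mapsto e_{01}$ and $b\mapsto e_{10}$, so that $ab\mapsto e_{00}$ and $ba\mapsto e_{11}$. A word whose two blocks have values $e_{\beta\beta}$ and $e_{\gamma\gamma}$ becomes, for $z\mapsto e_{pq}$, the product $e_{\beta\beta}e_{pq}e_{\gamma\gamma}$. This is nonzero exactly when $(\beta,\gamma)=(p,q)$. The four choices of $z$ therefore single out the four words: the separator $z$ tests the block on its left and the block on its right at the same time.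

\medskip
\noindent\textbf{The general case.} If $m=1$ then $(m!)^m=1$ and there is nothing to prove, so let $m\ge2$. Use the $2m-1\le n$ letters $a_1,\dots,a_m,z_1,\dots,z_{m-1}$. For a tuple $\Pi=(\pi_1,\dots,\pi_m)$ of permutations of $\{1,\dots,m\}$ put
\[
w_\Pi=W_{\pi_1}z_1W_{\pi_2}z_2\cdots z_{m-1}W_{\pi_m},
\qquad W_\pi=a_{\pi(1)}a_{\pi(2)}\cdots a_{\pi(m)} .
\]
We show that distinct tuples give distinct operations on $B_2^1$. A permutation is determined by the relative orders of all pairs of letters, so it suffices to recover, for fixed $i<j$, the bits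
\[
\beta_r=\begin{cases}0&\text{if $a_i$ precedes $a_j$ in $W_{\pi_r}$,}\\ 1&\text{otherwise}\end{cases}\qquad(1\le r\le m).
\]
Given $\Pi$, $i$ and $j$, let $\varphi$ be the assignment
\[
a_i\mapsto e_{01},\quad a_j\mapsto e_{10},\quad a_l\mapsto\mathbf 1\ (l\ne i,j),\quad z_r\mapsto e_{\beta_r\beta_{r+1}} .
\]
This is where the identity is used: it makes the letters $a_l$ with $l\neq i,j$ invisible. The block $W_{\pi_r}$ has value $e_{\beta_r\beta_r}$, so $w_\Pi(\varphi)=e_{\beta_1\beta_m}\ne\mathbf 0$. Let $\Pi'$ be another tuple, with bits $\beta_r'$ for the same $i,j$. Then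
\[
w_{\Pi'}(\varphi)=e_{\beta'_1\beta'_1}\,e_{\beta_1\beta_2}\,e_{\beta'_2\beta'_2}\,e_{\beta_2\beta_3}\cdots e_{\beta_{m-1}\beta_m}\,e_{\beta'_m\beta'_m}.
\]
A product of matrix units is nonzero only if adjacent indices agree, which here means $\beta'_r=\beta_r$ for all $r$. So if $w_\Pi$ and $w_{\Pi'}$ induce the same operation, then their bits agree for all $i<j$, and $\Pi=\Pi'$. Hence $f_n^{\rm sg}\ge(m!)^m$.

Since $m\ge n/2$ and $m!\ge(m/e)^m$, where $e$ without index is the base of the natural logarithm, we obtain
\begin{equation}\label{eq:lower}
\ln f_n^{\rm sg}\ \ge\ m^2\ln\frac me\ \ge\ \frac{n^2}{4}\ln\frac{n}{2e}\qquad(n\ge 2e).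
\end{equation}

\section{Words as walks in a strip}\label{sec:walks}

There are $6^n$ assignments of values to $n$ letters, and the operation of a word lists its values at all of them. In this section we organize these values by linear algebra.

\subsection{Action, symmetry and content}

Let $B_2^1$ act faithfully on the right on the set of \emph{states} $\{0,1\}$ by partial injections: $e_{pq}$ maps $p$ to $q$ and is undefined elsewhere, $\mathbf 1$ is the identity map, and $\mathbf 0$ is the empty map. We write $p\cdot s$ for the image of $p$ under $s$. The map $\theta$ that fixes $\mathbf 0,\mathbf 1$ and sends $e_{pq}$ to $e_{1-p,1-q}$ is an automorphism, and it corresponds to interchanging the two states. Hence $1\cdot w(\varphi)=1-\bigl(0\cdot w(\theta\circ\varphi)\bigr)$, both sides being defined or undefined together. So the operation of $w$ is determined by the data $0\cdot w(\varphi)\in\{\text{undefined},0,1\}$ for all $\varphi$.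

The \emph{content} of $w$ is the set $X$ of letters $x$ such that $x$ or $x^{-1}$ occurs in $w$. The operation of $w$ determines its content: send one letter to $\mathbf 0$ and all others to $\mathbf 1$; the value is $\mathbf 0$ exactly when that letter lies in the content. Letters outside $X$ are irrelevant, and $w(\varphi)=\mathbf 0$ whenever $\varphi(x)=\mathbf 0$ for some $x\in X$.

From now on until Section~\ref{sec:count} we fix $X$. All words have content exactly $X$, and all assignments are maps $\varphi:X\to\{\mathbf 1,e_{00},e_{01},e_{10},e_{11}\}$. By the preceding paragraphs, two words of content $X$ induce the same operation if the states $0\cdot w(\varphi)$ agree for all these $\varphi$. For such $\varphi$ let $S=\{x\in X:\varphi(x)\ne\mathbf 1\}$, write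
\[
\varphi(x)=e_{p_xq_x}\qquad(x\in S),
\]
and let $d=d(\varphi)\in\{-1,0,1\}^X$ be given by $d_x=q_x-p_x$ for $x\in S$ and $d_x=0$ for $x\notin S$. Thus $d_x$ is the change of state caused by $x$. If $d_x\ne0$, then $d_x$ determines $\varphi(x)$: we have $p_x=\delta(d_x)$, where
\[
\delta(1)=0,\qquad \delta(-1)=1 .
\]
If $d_x=0$, then $\varphi(x)$ is one of the idempotents $\mathbf 1,e_{00},e_{11}$.

\subsection{The walk of a word}

Let $w=\ell_1\cdots\ell_L$ with $\ell_t\in\{x_t,x_t^{-1}\}$, and let $\mathbf e_x\in\mathbb Z^X$ be the unit vector of $x$. Let $v_t\in\mathbb Z^X$ be the vector of exponent sums of $\ell_1\cdots\ell_t$, so $v_0=0$. Then $v_0,\dots,v_L$ is a walk in the grid $\mathbb Z^X$. Its $t$-th step traverses the grid edge from $u_t$ to $u_t+\mathbf e_{x_t}$, where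
\[
u_t=v_{t-1}\ \text{ if }\ell_t=x_t,\qquad u_t=v_t=v_{t-1}-\mathbf e_{x_t}\ \text{ if }\ell_t=x_t^{-1}.
\]
The edge is traversed forward in the first case and backward in the second; in both cases we call it an \emph{$x_t$-edge} and $u_t$ its \emph{tail}. With $\langle\cdot,\cdot\rangle$ the standard inner product, we call $\langle d,v\rangle$ the \emph{height} of $v$ with respect to $d$. As long as the word can be read, the state is the height of the current vertex, and the condition for reading a letter concerns only the height of the tail (Figure~\ref{fig:strip}).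

\begin{lemma}\label{lem:walk}
The state $0\cdot w(\varphi)$ is defined if and only if $\langle d,u_t\rangle=p_{x_t}$ for all $t$ with $x_t\in S$. In that case the state after the first $t$ letters is $\langle d,v_t\rangle$, for $t=0,\dots,L$. In particular $\langle d,v_t\rangle\in\{0,1\}$ for all $t$, and $0\cdot w(\varphi)=\langle d,v_L\rangle$.
\end{lemma}

\begin{proof}
The initial state is $0=\langle d,v_0\rangle$. Suppose that the first $t-1$ letters can be read and lead to $\langle d,v_{t-1}\rangle$, and put $x=x_t$. We show that $\ell_t$ can be read if and only if $x\notin S$ or $\langle d,u_t\rangle=p_x$, and that it then leads to $\langle d,v_t\rangle$. The lemma follows by induction on $t$.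

If $x\notin S$, the state does not change, and $\langle d,v_t\rangle=\langle d,v_{t-1}\rangle$ since $d_x=0$. If $\ell_t=x\in S$, the letter acts by $p_x\mapsto q_x$. It can be read if and only if $\langle d,u_t\rangle=\langle d,v_{t-1}\rangle=p_x$, and the new state is $q_x=p_x+d_x=\langle d,v_t\rangle$. If $\ell_t=x^{-1}$ with $x\in S$, the letter acts by $q_x\mapsto p_x$. It can be read if and only if $\langle d,v_{t-1}\rangle=q_x$, that is, $\langle d,u_t\rangle=\langle d,v_{t-1}\rangle-d_x=p_x$. The new state is $p_x=\langle d,u_t\rangle=\langle d,v_t\rangle$.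
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!20] (-0.3,-0.3)--(2.5,2.5)--(3,2)--(0.2,-0.8)--cycle;
\draw[gray] (-0.3,-0.3)--(2.5,2.5);
\draw[gray] (0.2,-0.8)--(3,2);
\foreach \i in {0,...,3} \foreach \j in {0,...,2} \fill (\i,\j) circle (1.3pt);
\draw[very thick,->] (0,0)--(0.95,0);
\draw[very thick,->] (1,0)--(1,0.95);
\draw[very thick,->] (1,1)--(1.95,1);
\draw[very thick,->] (2,1)--(2,1.95);
\draw[thick,dotted,->] (1,0)--(1.95,0);
\node[left] at (0,0) {$v_0$};
\node[above left] at (2,2) {$v_4$};
\node[right] at (2.5,2.6) {\small height $0$};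
\node[right] at (3,2.05) {\small height $1$};
\end{tikzpicture}
\caption{Letters $x$ (horizontal) and $y$ (vertical) with $x\mapsto e_{01}$, $y\mapsto e_{10}$, so $d=(1,-1)$. The strip of heights between $0$ and $1$ is shaded. The walk of $xyxy$ stays in the strip: all its $x$-edges have tails of height $0$ and all its $y$-edges have tails of height $1$, so the word can be read from state $0$. The dotted edge is the second step of the word $xx$; its tail has height $1$ instead of $0$, and $xx$ cannot be read.}
\label{fig:strip}
\end{figure}

\subsection{Tests}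

For $x\in X$ let $\tau_x$ be the tail of the first $x$-edge, i.e.\ $\tau_x=u_t$ for the first $t$ with $x_t=x$. Put
\begin{align*}
E(w)&=\{d\in\{-1,0,1\}^X:\ \langle d,u_t\rangle=\delta(d_{x_t})\text{ for all $t$ with }d_{x_t}\ne0\},\\
E_x(w)&=\{d\in E(w):\ \langle d,u_t\rangle=\langle d,\tau_x\rangle\text{ for all $t$ with }x_t=x\}.
\end{align*}
We call the elements of $E(w)$ the \emph{tests} of $w$. By Lemma~\ref{lem:walk}, $d$ is a test if and only if $w$ can be read from state $0$ under the assignment sending $x$ to $e_{01}$, $e_{10}$ or $\mathbf 1$ according to $d_x=1,-1,0$. The sets $E_x(w)$ account for the remaining idempotents: if $d\in E_x(w)$ and $d_x=0$, the tails of all $x$-edges have the same height $p$, and one may replace $x\mapsto\mathbf 1$ by $x\mapsto e_{pp}$. We use two facts constantly.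
\begin{align}
&\text{If }d\in E(w),\text{ then }\langle d,v_t\rangle,\langle d,u_t\rangle\in\{0,1\}\text{ for all }t;\text{ in particular }\langle d,\tau_x\rangle\in\{0,1\}.\label{eq:strip}\\
&\text{If }d\in E(w)\text{ and }d_x\ne0,\text{ then }d\in E_x(w)\text{ and }\langle d,\tau_x\rangle=\delta(d_x).\label{eq:dx}
\end{align}
For \eqref{eq:strip} apply Lemma~\ref{lem:walk} to the assignment just described and note that $u_t\in\{v_{t-1},v_t\}$. Fact \eqref{eq:dx} is immediate from the definitions, as $x$ or $x^{-1}$ occurs in $w$.

\begin{lemma}\label{lem:tests}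
Suppose $S\neq\emptyset$. Then $0\cdot w(\varphi)$ is defined if and only if, for all $x\in S$, $d\in E_x(w)$ and $\langle d,\tau_x\rangle=p_x$. Its value is then $\langle d,v_L\rangle$.
\end{lemma}

\begin{proof}
If $0\cdot w(\varphi)$ is defined, Lemma~\ref{lem:walk} gives $\langle d,u_t\rangle=p_x$ whenever $x_t=x\in S$. For $d_x\ne0$ we have $x\in S$ and $p_x=\delta(d_x)$, so $d\in E(w)$. For each $x\in S$ all $x$-edges have tails of height $p_x$, so $d\in E_x(w)$ and $\langle d,\tau_x\rangle=p_x$. Conversely, if the stated condition holds, then $\langle d,u_t\rangle=\langle d,\tau_x\rangle=p_x$ whenever $x_t=x\in S$, and Lemma~\ref{lem:walk} applies. It also gives the value.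
\end{proof}

The heights in Lemma~\ref{lem:tests} are $0$ or $1$, so their parities suffice. Primes denote the data of a second word $w'$, of length $L'$.

\begin{corollary}\label{cor:reduce}
Suppose that $E_x(w)=E_x(w')$ and $\tau_x\equiv\tau'_x\pmod2$ for all $x\in X$, and that $v_L\equiv v'_{L'}\pmod2$. Then $w$ and $w'$ induce the same operation on $B_2^1$.
\end{corollary}

\begin{proof}
We show that $0\cdot w(\varphi)$ and $0\cdot w'(\varphi)$ agree for every $\varphi$. If $S=\emptyset$, both words have value $\mathbf 1$. Otherwise let $x\in S$. If $d\in E_x(w)=E_x(w')$, then $d\in E(w)\cap E(w')$, and by \eqref{eq:strip} the numbers $\langle d,\tau_x\rangle$, $\langle d,\tau'_x\rangle$, $\langle d,v_L\rangle$, $\langle d,v'_{L'}\rangle$ lie in $\{0,1\}$. By the congruences, $\langle d,\tau_x\rangle=\langle d,\tau'_x\rangle$ and $\langle d,v_L\rangle=\langle d,v'_{L'}\rangle$. So Lemma~\ref{lem:tests} gives the same answer for both words.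
\end{proof}

\section{From bases to sums}\label{sec:idea}

With $k=|X|$, the parities in Corollary~\ref{cor:reduce} cost only $k^2+k$ bits. The expensive part is the family of sets $E_x(w)$. The condition that distinguishes $E_x(w)$ inside $E(w)$, namely $\langle d,u_t-\tau_x\rangle=0$ for all $x$-edges, is linear in $d$, so it may be checked on a basis of the span of $E_x(w)$. By \eqref{eq:dx}, the condition defining $E(w)$ consists, for each $x$ with $d_x\ne0$, of the same linear condition together with $\langle d,\tau_x\rangle=\delta(d_x)$, and we shall see that parities take care of the latter. A basis consists of up to $k$ vectors in $\{-1,0,1\}^X$, and recording one for each letter costs of order $k^3$ bits. We now explain how a sum of basis vectors can replace the basis.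

\medskip
\noindent\textbf{Three letters.} Let $w'=yaby$ and write vectors in the order $(y,a,b)$. The tails are $(0,0,0)$, $(1,0,0)$, $(1,1,0)$, $(1,1,1)$. A vector $d\in E_y(w')$ satisfies $d_y+d_a+d_b=0$, and $d_y\ne-1$ because the first tail has height $0\ne\delta(-1)$. If $d_y=0$, then the tail at $a$ has height $0$, so $d_a\ne-1$, which leaves $(0,0,0)$ and $(0,1,-1)$. If $d_y=1$, then the tail at $a$ has height $1$, so $d_a\ne1$, which leaves $(1,-1,0)$ and $(1,0,-1)$. All four vectors do belong to $E_y(w')$: both tails at $y$ have height $0=\delta(1)$, the value of $d_a$ fits the height of the tail at $a$, and in the two cases with $d_b=-1$ the tail at $b$ has height $1=\delta(-1)$. A basis of the span is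
\[
f=(0,1,-1),\qquad g=(1,-1,0),\qquad\text{with sum }\ \sigma=f+g=(1,0,-1).
\]
Now read another positive word $w$ that starts with $y$, and suppose that it meets $y$ again at a tail $u=(\eta,\alpha,\beta)$. We want to verify that $f$ and $g$ both have height $0$ at $u$. Suppose that $\sigma$ is also the sum of a basis of the span of $E_y(w)$ contained in $E_y(w)$. Whatever this basis is, its members have height $\langle b,\tau_y\rangle=0$ at $u$ by the definition of $E_y(w)$. Hence $\langle\sigma,u\rangle=0$. Suppose also that $f$ and $g$ have heights in $\{0,1\}$ at all vertices visited so far, including $u$. Their heights at $u$ are $\alpha-\beta$ and $\eta-\alpha$. The single equation $\langle\sigma,u\rangle=\eta-\beta=0$ says that the \emph{sum of two numbers in $\{0,1\}$ vanishes}, and so both vanish.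

The supposition on the heights cannot be dropped: at $u=(1,2,1)$ the heights are $1$ and $-1$, and their sum vanishes. For this reason the proof below follows a word letter by letter, carrying along the information that the tests stay in the strip.

\medskip
\noindent\textbf{Two adjustments.} First, a test may have height $1$ at $\tau_y$. Then, for a positive letter $y$, its height at $u$ minus its height at $\tau_y$ lies in $\{-1,0\}$ instead of $\{0,1\}$, and we multiply it by $-1$ before summing. Second, when an inverse letter $y^{-1}$ is read, the tail of the edge is not the current vertex $v$ but $v-\mathbf e_y$. For tests $b$ with $b_y=0$ this makes no difference, but for $b_y\ne0$ it reverses the sign of the possible deviation, as we shall see. To exclude cancellation between the two kinds of tests, we keep two sums.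

\medskip
\noindent\textbf{The code.} For each word $w$ and each $x\in X$ choose a set $T_x\subseteq E_x(w)$ that is a basis of the $\mathbb Q$-span of $E_x(w)$. Split $T_x=T_x^0\sqcup T_x^1$, where $b\in T_x^0$ if $b_x=0$ and $b\in T_x^1$ if $b_x\ne0$. For $b\in E(w)$ let
\[
\varepsilon_x(b)=1-2\langle b,\tau_x\rangle\in\{1,-1\},
\qquad\text{and put}\qquad
\sigma_x^i=\sum_{b\in T_x^i}\varepsilon_x(b)\,b\in\mathbb Z^X\quad(i=0,1).
\]
The \emph{code} of $w$ is
\[
\mathrm{Code}(w)=\bigl(X;\ v_L\bmod2;\ (\tau_x\bmod2)_{x\in X};\ (\sigma_x^0,\sigma_x^1)_{x\in X}\bigr).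
\]

\section{The code determines the operation}\label{sec:code}

\begin{proposition}\label{prop:code}
If $\mathrm{Code}(w)=\mathrm{Code}(w')$, then $w$ and $w'$ induce the same operation on $B_2^1$.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:reduce} it suffices to show that $E_x(w)=E_x(w')$ for all $x\in X$. We read the word $w$, but with the tests of $w'$, and show that none of them fails. Precisely, we prove the following claims by induction on $t$:
\begin{itemize}
\item[$(A_t)$] $\langle d,v_t\rangle\in\{0,1\}$ for all $d\in E(w')$ \quad($0\le t\le L$);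
\item[$(B_t)$] $\langle d,u_t\rangle=\delta(d_y)$ for all $d\in E(w')$ with $d_y\ne0$, where $y=x_t$ \quad($1\le t\le L$);
\item[$(C_t)$] $\langle d,u_t\rangle=\langle d,\tau_y\rangle$ for all $d\in E_y(w')$, where $y=x_t$ \quad($1\le t\le L$).
\end{itemize}
Here $v_t,u_t,\tau_y$ are data of $w$. $(A_0)$ holds since $v_0=0$. Let $t\ge1$, assume all claims with smaller index, and put $y=x_t$ and $v=v_{t-1}$.

\smallskip
\emph{$(A_t)$ follows from $(A_{t-1})$ and $(B_t)$.} Let $d\in E(w')$. If $d_y=0$, then $\langle d,v_t\rangle=\langle d,v\rangle$. If $d_y\ne0$, then by $(B_t)$ the height $\langle d,v_t\rangle$ is $\delta(d_y)+d_y\in\{0,1\}$ for $\ell_t=y$, and $\delta(d_y)\in\{0,1\}$ for $\ell_t=y^{-1}$. It remains to prove $(B_t)$ and $(C_t)$.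

\smallskip
\emph{Case 1: the $t$-th step is the first $y$-edge of $w$.} Then $u_t=\tau_y$ and $(C_t)$ is trivial. Only the parity of $\tau_y$ connects $w$ with $w'$ here. Let $d\in E(w')$ with $d_y\ne0$. Since $\tau_y\equiv\tau_y'\pmod2$, fact \eqref{eq:dx} for $w'$ gives
\[
\langle d,u_t\rangle\equiv\langle d,\tau'_y\rangle=\delta(d_y)\pmod2,
\]
and $\langle d,v\rangle\in\{0,1\}$ by $(A_{t-1})$. If $\ell_t=y$, then $\langle d,u_t\rangle=\langle d,v\rangle\in\{0,1\}$, so it equals $\delta(d_y)$. If $\ell_t=y^{-1}$, then $\langle d,u_t\rangle=\langle d,v\rangle-d_y$. For $d_y=1$ this is an even number in $\{-1,0\}$, hence $0=\delta(1)$. For $d_y=-1$ it is an odd number in $\{1,2\}$, hence $1=\delta(-1)$. This proves $(B_t)$.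

\smallskip
\emph{Case 2: $\tau_y=u_s$ for some $s<t$ with $x_s=y$.} Let $d\in E(w')$. Since $u_s\in\{v_{s-1},v_s\}$, claims $(A_{s-1})$ and $(A_s)$ give $\langle d,\tau_y\rangle\in\{0,1\}$. Also $\langle d,\tau'_y\rangle\in\{0,1\}$ by \eqref{eq:strip} for $w'$. As $\tau_y\equiv\tau'_y\pmod2$,
\begin{equation}\label{eq:tau}
\langle d,\tau_y\rangle=\langle d,\tau_y'\rangle\qquad\text{for all }d\in E(w').
\end{equation}
For $b$ in the basis $T'_y$ of $w'$, consider the signed deviation
\[
\eta_b=\varepsilon'_y(b)\,\langle b,u_t-\tau_y\rangle,\qquad\text{where }\varepsilon'_y(b)=1-2\langle b,\tau_y'\rangle=1-2\langle b,\tau_y\rangle\text{ by \eqref{eq:tau}.}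
\]
We bound it using $\langle b,v\rangle\in\{0,1\}$, which is $(A_{t-1})$.
\begin{itemize}
\item Let $\ell_t=y$ or $b_y=0$. Then $\langle b,u_t\rangle=\langle b,v\rangle$. So $\eta_b=\langle b,v\rangle$ if $\langle b,\tau_y\rangle=0$, and $\eta_b=1-\langle b,v\rangle$ if $\langle b,\tau_y\rangle=1$. In both cases $\eta_b\in\{0,1\}$.
\item Let $\ell_t=y^{-1}$ and $b_y\ne0$. Then $\langle b,u_t\rangle=\langle b,v\rangle-b_y$, and $\langle b,\tau_y\rangle=\delta(b_y)$ by \eqref{eq:tau} and \eqref{eq:dx} for $w'$. For $b_y=1$ we get $\eta_b=\langle b,v\rangle-1\in\{-1,0\}$. For $b_y=-1$ we get $\eta_b=-(\langle b,v\rangle+1-1)=-\langle b,v\rangle\in\{-1,0\}$.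
\end{itemize}
Hence for each $i\in\{0,1\}$ the numbers $\eta_b$ with $b\in T_y'^{\,i}$ are either all $\ge0$ or all $\le0$. On the other hand, the codes agree, so $\sigma_y'^{\,i}=\sigma_y^i$ and
\[
\sum_{b\in T_y'^{\,i}}\eta_b=\langle\sigma_y'^{\,i},u_t-\tau_y\rangle=\langle\sigma_y^{i},u_t-\tau_y\rangle=\sum_{b\in T_y^i}\varepsilon_y(b)\,\langle b,u_t-\tau_y\rangle=0 .
\]
The last equality holds because $T_y^i\subseteq E_y(w)$ and the $t$-th step of $w$ is a $y$-edge. So all $\eta_b$ vanish, that is, $\langle b,u_t\rangle=\langle b,\tau_y\rangle$ for all $b\in T_y'$. As $T_y'$ spans $E_y(w')$, this equality extends to all $d\in E_y(w')$ by linearity, which is $(C_t)$. If $d\in E(w')$ and $d_y\ne0$, then $d\in E_y(w')$ by \eqref{eq:dx}, and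
\[
\langle d,u_t\rangle=\langle d,\tau_y\rangle=\langle d,\tau_y'\rangle=\delta(d_y)
\]
by $(C_t)$, \eqref{eq:tau} and \eqref{eq:dx}. This is $(B_t)$, and the induction is complete.

\smallskip
The claims $(B_t)$ for all $t$ say that $E(w')\subseteq E(w)$, and together with the claims $(C_t)$ they give $E_x(w')\subseteq E_x(w)$ for all $x\in X$. Exchanging the roles of $w$ and $w'$ yields equality.
\end{proof}

\begin{remark}\label{rem:positive}
If $w$ and $w'$ are positive, only the first item of Case~2 occurs, so $\eta_b\in\{0,1\}$ for all $b\in T'_y$. The proof then works word for word with the single vector $\sigma_x=\sigma_x^0+\sigma_x^1$ in place of the pair $(\sigma_x^0,\sigma_x^1)$.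
\end{remark}

\begin{remark}
If the code recorded the bases $T_x$ themselves, then for $b\in T'_y=T_y\subseteq E_y(w)$ the equality $\langle b,u_t\rangle=\langle b,\tau_y\rangle$ would hold by definition, and no signs would be needed. Counting such codes gives only $\log f_n(B_2^1)=O(n^3)$. The passage from $n^3$ to $n^2\log n$ is due entirely to the sums.
\end{remark}

\section{Counting codes}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bound was proved in Section~\ref{sec:lower}. For the upper bounds, let $X$ be any of the $2^n$ possible contents of words over $n$ letters, and let $k=|X|\le n$.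

\emph{Inverse monoids.} For $x\in X$ put $k_0=|T_x^0|$, so $|T_x^1|\le k-k_0$. The vectors in $T_x$ have entries in $\{-1,0,1\}$. So the entries of $\sigma_x^0$ lie in $[-k_0,k_0]$ and those of $\sigma_x^1$ in $[-(k-k_0),k-k_0]$. For given $k_0$ the number of pairs $(\sigma_x^0,\sigma_x^1)$ is at most
\[
\bigl((2k_0+1)(2(k-k_0)+1)\bigr)^k\le(k+1)^{2k},
\]
because the two factors have arithmetic mean $k+1$. There are at most $k+1$ values of $k_0$ and $2^k$ values of $\tau_x\bmod 2$. Hence each letter contributes at most $2^k(k+1)^{2k+1}$ possibilities. There are $2^k$ values of $v_L\bmod2$, so at most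
\[
2^k\cdot\bigl(2^k(k+1)^{2k+1}\bigr)^k=2^{k^2+k}(k+1)^{2k^2+k}
\]
codes have content $X$. By Proposition~\ref{prop:code}, words with different operations have different codes. Using $k\le n$ and summing over the $2^n$ contents, we get
\[
f_n^{\rm inv}\le2^{n^2+2n}(n+1)^{2n^2+n}.
\]

\emph{Monoids.} By Remark~\ref{rem:positive} we may replace $(\sigma_x^0,\sigma_x^1)$ in the code by $\sigma_x$, which is a signed sum of at most $k$ vectors with entries in $\{-1,0,1\}$ and so lies in $[-k,k]^X$. There are at most $2^k\bigl(2^k(2k+1)^k\bigr)^k=2^{k^2+k}(2k+1)^{k^2}$ such codes of positive words with content $X$. Summing over contents gives $f_n^{\rm mon}\le2^{n^2+2n}(2n+1)^{n^2}$.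

\emph{Asymptotics.} Together with \eqref{eq:lower} we have, for all $n\ge 2e$,
\[
\frac{n^2}{4}\ln\frac{n}{2e}\ \le\ \ln f_n^{\rm sg}\ \le\ \ln f_n^{\rm inv}\ \le\ (2n^2+n)\ln(n+1)+(n^2+2n)\ln2
\]
and $\ln f_n^{\rm sg}\le\ln f_n^{\rm mon}\le n^2\ln(2n+1)+(n^2+2n)\ln2$. Dividing by $n^2\ln n$ gives the bounds $\frac14$, $2$ and $1$ for the lower and upper limits, and $\log f_n=\Theta(n^2\log n)$ in all three signatures.
\end{proof}

\section{Larger Brandt monoids}\label{sec:Bk}

The upper bound argument used that there are only two states: heights lie in $\{0,1\}$. For $B_k^1$ there are $k$ states, but coloring them with two colors reduces everything to $B_2^1$.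

\begin{proof}[Proof of Theorem~\ref{thm:Bk}]
The elements $e_{ij}$ with $i,j\le2$, together with $\mathbf 0$ and $\mathbf 1$, form an inverse submonoid of $B_k^1$ isomorphic to $B_2^1$. So every identity of $B_k^1$ holds in $B_2^1$.

Conversely, let $u\approx v$ hold in $B_2^1$, in any of the three signatures; we may take $u$ and $v$ to be words. They have the same content, since by Section~\ref{sec:walks} the operation of a word on $B_2^1$ determines its content. Suppose that $u(\varphi)\ne v(\varphi)$ for some assignment $\varphi$ into $B_k^1$. By symmetry let $u(\varphi)\ne\mathbf 0$. Then no letter of the common content is sent to $\mathbf 0$. They are not all sent to $\mathbf 1$, since otherwise both values would be $\mathbf 1$. So each of $u(\varphi)$, $v(\varphi)$ is a product of matrix units and identities that contains at least one matrix unit, hence is a matrix unit or $\mathbf 0$. Let $u(\varphi)=e_{pq}$.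

For a coloring $\chi:\{1,\dots,k\}\to\{0,1\}$ let $\varphi_\chi$ be the assignment into $B_2^1$ obtained by composing $\varphi$ with
\[
e_{ij}\mapsto e_{\chi(i)\chi(j)},\qquad \mathbf 1\mapsto\mathbf 1,\qquad \mathbf 0\mapsto\mathbf 0 .
\]
This map need not be a homomorphism, but it respects inverses. Let $B_k^1$ act on $\{1,\dots,k\}$ as $B_2^1$ acts on $\{0,1\}$, with $e_{ij}$ mapping $i$ to $j$. A step from $i$ to $j$ under $\varphi$ becomes a step from $\chi(i)$ to $\chi(j)$ under $\varphi_\chi$. Thus reading $u$ under $\varphi_\chi$ from $\chi(p)$ succeeds and ends in $\chi(q)$, and since a matrix unit occurs in the product,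
\[
u(\varphi_\chi)=e_{\chi(p)\chi(q)} .
\]

\emph{If $v(\varphi)=e_{p'q'}\ne e_{pq}$,} then likewise $v(\varphi_\chi)=e_{\chi(p')\chi(q')}$. Choose $\chi$ with $\chi(p)\ne\chi(p')$ if $p\ne p'$, and with $\chi(q)\ne\chi(q')$ otherwise. Then $u(\varphi_\chi)\ne v(\varphi_\chi)$.

\emph{If $v(\varphi)=\mathbf 0$,} read $v$ under $\varphi$ from state $p$. The reading fails; at the first failing step the state is some $i$, while the value of the letter to be read is a matrix unit defined only at some $j\ne i$. Choose $\chi$ with $\chi(i)\ne\chi(j)$. Reading $v$ under $\varphi_\chi$ from $\chi(p)$ passes through the colors of the same states and fails at this step, because the state is $\chi(i)$ and the letter is defined only at $\chi(j)$. But reading $u$ under $\varphi_\chi$ from $\chi(p)$ succeeds. So $u(\varphi_\chi)\ne v(\varphi_\chi)$.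

Both cases contradict the assumption that $u\approx v$ holds in $B_2^1$. Hence $B_k^1$ and $B_2^1$ satisfy the same identities, so they have the same number of $n$-ary term operations for every $n$, in each of the three signatures.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Free Spectra Of A Class Of Finite Inverse Monoids},
\url{https://www-cambridge-org.demo.remotlog.com/core/services/aop-cambridge-core/content/view/2C0F3DCD705F30383847605BEF45F029/S1446788712000407a.pdf/on-free-spectra-of-a-class-of-finite-inverse-monoids.pdf}.
\end{thebibliography}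

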